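# Stable families of skew products with non-conjugate small Julia sets

## 1. A stable family in which $\log|\lambda|/\log B$ obstructs conjugacy

For a holomorphic endomorphism $f$ of $\mathbb P^k$ of algebraic degree $d\ge2$, let $\mu_f$ be its equilibrium measure (the unique measure of maximal entropy), and let $\mathcal J_k(f)=\operatorname{supp}\mu_f$ be its *small Julia set*. For a family $(f_\lambda)$ we write $\mathcal J_k(\lambda)=\mathcal J_k(f_\lambda)$. The conditions (1)–(4) in the theorem are four equivalent forms of stability. They are recalled in Section 2; the one to keep in mind is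

(1) *the repelling periodic points in $\mathcal J_k$ move holomorphically over $M$ without changing type.*

**Theorem 1.** Let $d\ge3$. There are $B>1$ and a holomorphic family $(f_\lambda)_{\lambda\in M}$ of polynomial skew products of $\mathbb C^2$ of degree $d$, with $M=\{\lambda\in\mathbb C:|\lambda-2B|<B/2\}$, such that:

* **(A)** the family satisfies (1), hence all of (1)–(4);
* **(B)** if $\lambda,\lambda'\in M$, $|\lambda|\ne|\lambda'|$ and $\log|\lambda|/\log B\notin\mathbb Q$, then $f_\lambda|_{\mathcal J_2(\lambda)}$ and $f_{\lambda'}|_{\mathcal J_2(\lambda')}$ are not topologically conjugate.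

**Corollary 2.** In this family every topological conjugacy class of the restrictions $f_\lambda|_{\mathcal J_2(\lambda)}$ corresponds to a Lebesgue-null subset of $M$. So there are uncountably many classes, and no $\lambda_0\in M$ has a neighborhood on which the restrictions are pairwise conjugate.

**Proof of Corollary 2 from Theorem 1.** Put $\alpha(\lambda)=\log|\lambda|/\log B$. If $\alpha(\lambda)\notin\mathbb Q$, then by (B) the class of $\lambda$ lies in the circle of modulus $|\lambda|$. If $\alpha(\lambda)\in\mathbb Q$, let $\lambda'$ be in the class of $\lambda$. If $\alpha(\lambda')\notin\mathbb Q$, then (B) with the roles exchanged forces $|\lambda'|=|\lambda|$. So the class lies in $\{|\lambda'|=|\lambda|\}\cup\{\alpha(\lambda')\in\mathbb Q\}$, a countable union of circles. In both cases the class is Lebesgue-null. A nonempty open set is not a countable union of null sets, so there are uncountably many classes, and no open set lies in one class. $\square$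

Here is what the theorem says. Part (A) says that, by the standard criteria, nothing happens in the family: every repelling cycle in the small Julia set can be followed holomorphically over all of $M$ and stays repelling. The known theorem recalled in Section 2 then provides, for all $\lambda,\lambda'\in M$, a continuous conjugation between $f_\lambda$ and $f_{\lambda'}$ on subsets of full measure for $\mu_\lambda$ and $\mu_{\lambda'}$. Part (B) says that nevertheless a number, $\log|\lambda|/\log B$, can be read off from the topological dynamics on the whole of $\mathcal J_2(\lambda)$, at least when it is irrational. Since this number varies, the full-measure conjugations cannot in general be replaced by homeomorphisms of the small Julia sets.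

## 2. Stability in the sense of Berteloot, Bianchi and Dupont

Let $\mathcal H_d(\mathbb P^k)$ be the space of holomorphic endomorphisms of $\mathbb P^k$ of algebraic degree $d$. Let $(f_\lambda)_{\lambda\in M}$ be a holomorphic family of such maps over a simply connected complex manifold $M$, and write $\mu_\lambda=\mu_{f_\lambda}$. Let $L(\lambda)$ be the sum of the Lyapunov exponents of $f_\lambda$ with respect to $\mu_\lambda$. Let $f(\lambda,z)=(\lambda,f_\lambda(z))$ on $M\times\mathbb P^k$, with critical set $C_f$. Let $\mathcal O(M,\mathbb P^k)$ be the space of holomorphic maps $M\to\mathbb P^k$ with local uniform convergence, let $\mathcal F(\gamma)(\lambda)=f_\lambda(\gamma(\lambda))$, and let $\Gamma_\gamma$ be the graph of $\gamma$.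

The map $(z,w)\mapsto(z^d,w^d)$, extended to $\mathbb P^2$, is a good first example: its equilibrium measure is Haar measure on the torus $\{|z|=|w|=1\}$, and this torus is its small Julia set.

**Definition (a).** *Repelling cycles in $\mathcal J_k$ move holomorphically without changing type* if for every $\lambda_0\in M$ and every repelling periodic point $z_0\in\mathcal J_k(\lambda_0)$ of $f_{\lambda_0}$, of period $n$, there is a holomorphic $\gamma:M\to\mathbb P^k$ with $\gamma(\lambda_0)=z_0$ such that for every $\lambda\in M$ the point $\gamma(\lambda)$ is a repelling periodic point of $f_\lambda$ of period $n$ lying in $\mathcal J_k(\lambda)$.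

This fails for $z^2+\lambda$ over $M=\mathbb C$. The point $1$ is a repelling fixed point for $\lambda=0$. A continuation $\gamma$ would satisfy $\gamma^2-\gamma+\lambda=0$, that is, $(2\gamma-1)^2=1-4\lambda$, on $\mathbb C$, and $1-4\lambda$ has no holomorphic square root near $\lambda=1/4$.

**Definition (b).** An *equilibrium lamination* over $M$ is a relatively compact $\mathcal L\subset\mathcal O(M,\mathbb P^k)$ such that

1. $\gamma(\lambda)\in\mathcal J_k(\lambda)$ for all $\lambda\in M$, $\gamma\in\mathcal L$;
2. $\Gamma_\gamma\cap\Gamma_{\gamma'}=\emptyset$ for $\gamma\ne\gamma'$ in $\mathcal L$;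
3. $\mu_\lambda(\{\gamma(\lambda):\gamma\in\mathcal L\})=1$ for every $\lambda\in M$;
4. for every $\gamma\in\mathcal L$, $\Gamma_\gamma$ does not meet the grand orbit of $C_f$;
5. $\mathcal F(\mathcal L)=\mathcal L$ and $\mathcal F:\mathcal L\to\mathcal L$ is $d^k$-to-$1$.

For the constant family $f_\lambda=(z^d,w^d)$ one may take for $\mathcal L$ all constant maps with values in the torus. The critical set consists of the three coordinate lines, whose grand orbit is itself and misses the torus, and each point of the torus has $d^2$ preimages, all on the torus.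

**Definition (c).** A parameter $\lambda_0\in M$ is *Misiurewicz* if there are an integer $n_0\ge0$, a neighborhood $V\subset M$ of $\lambda_0$ and a holomorphic $\gamma:V\to\mathbb P^k$ such that $\gamma(\lambda)$ is a repelling periodic point of $f_\lambda$ in $\mathcal J_k(\lambda)$ for all $\lambda\in V$, the point $(\lambda_0,\gamma(\lambda_0))$ lies in an irreducible component $X$ of $f^{n_0}(C_f)$, and the graph of $\gamma$ is not contained in $X$.

For $z^2+\lambda$ the parameter $-2$ is Misiurewicz. The orbit of the critical point is $0\mapsto\lambda\mapsto\lambda^2+\lambda$, and at $\lambda=-2$ the last value is $2$, a fixed point of multiplier $4$. The fixed point is $\gamma(\lambda)=\frac12(1+\sqrt{1-4\lambda})$ with $\gamma'(-2)=-\frac13$, while $\lambda^2+\lambda$ has derivative $-3$ there. So with $n_0=2$ the graph of $\gamma$ meets the component $X=\{z=\lambda^2+\lambda\}$ but is not contained in it.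

**Definition (d).** A *polynomial skew product of $\mathbb C^2$ of degree $d$* is a map $(z,w)\mapsto(p(z),q(z,w))$, where $p(z)=z^d+\dots$ and $q(z,w)=w^d+\dots$ are polynomials of degree $d$. Such a map extends to an element of $\mathcal H_d(\mathbb P^2)$, and this extension is what is meant.

For example $(z^3,\,w^3+zw)$ extends to $[z^3:w^3+zwt:t^3]$, whose three entries vanish together only at the origin of $\mathbb C^3$.

**Known result (Berteloot–Bianchi–Dupont).** Assume that (\*) the family $(f_\lambda)_{\lambda\in M}$ forms an open subset of $\mathcal H_d(\mathbb P^k)$, or (\*\*) $k=2$. Then the following are equivalent: (1) the repelling periodic points in $\mathcal J_k$ move holomorphically over $M$ without changing type; (2) $L$ is pluriharmonic on $M$, i.e. $dd^cL=0$; (3) there is no Misiurewicz parameter in $M$; (4) there is an equilibrium lamination over $M$. Moreover (4) implies that for all $\lambda,\lambda'\in M$ there is a continuous conjugation between $f_\lambda$ and $f_{\lambda'}$ on subsets of full measure for $\mu_\lambda$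 and $\mu_{\lambda'}$ respectively.

The text "Attracteurs et Bifurcations en Dynamique Holomorphe" asks whether, for such a family, $f_\lambda|_{\mathcal J_k(\lambda)}$ and $f_{\lambda'}|_{\mathcal J_k(\lambda')}$ are topologically conjugate for $\lambda,\lambda'\in M$, even in a priori simpler cases like polynomial skew products of $\mathbb C^2$. Theorem 1 answers this in the negative under (\*\*), for every $d\ge3$. For $k=1$ the answer is positive (Mañé–Sad–Sullivan, Lyubich). Nothing is claimed here for $k=2$, $d=2$, nor for families satisfying (\*) with $k\ge2$.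

## 3. Hurwitz' theorem in one variable, and its failure in two

**The natural attempt.** Let $\mathcal G$ be the set of all maps $\gamma$ given by (1). Two elements of $\mathcal G$ that meet at some $\lambda_1$ are equal. Indeed, if $N$ is a common multiple of their periods, both solve $f_\lambda^N(x)=x$, and at a repelling point the differential of $f_\lambda^N$ has no eigenvalue $1$, so by the implicit function theorem the solution near $\lambda_1$ is unique; now use the identity theorem. Suppose that $\mathcal G$ is relatively compact in $\mathcal O(M,\mathbb P^k)$ and that for each $\lambda$ the repelling periodic points lying in $\mathcal J_k(\lambda)$ are dense in it. Then every point of $\mathcal J_k(\lambda)$ is $\gamma(\lambda)$ for some $\gamma$ in the compact set $\overline{\mathcal G}$, and elements of $\overline{\mathcal G}$ take values in the closed sets $\mathcal J_k(\lambda)$.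

If, in addition,

$$\text{two elements of }\overline{\mathcal G}\text{ that meet are equal},\tag{3.1}$$

then $h(\gamma(\lambda))=\gamma(\lambda')$ defines a bijection $\mathcal J_k(\lambda)\to\mathcal J_k(\lambda')$. It commutes with the dynamics, because $\mathcal F(\overline{\mathcal G})\subset\overline{\mathcal G}$. It is continuous: if $\gamma_n(\lambda)\to x$, every subsequence has a further subsequence along which $\gamma_n\to\gamma\in\overline{\mathcal G}$; then $\gamma(\lambda)=x$ and $\gamma_n(\lambda')\to\gamma(\lambda')=h(x)$. So everything depends on (3.1).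

**Where it works.** Let $(q_\lambda)$ be a holomorphic family of monic polynomials of degree $d$ in one variable satisfying (1). The sets $J(q_\lambda)$ are locally uniformly bounded, so $\mathcal G$ is relatively compact by Montel's theorem, and repelling points are dense in $J(q_\lambda)$. Let $\gamma_n\to\gamma$ and $\gamma_n'\to\gamma'$ with $\gamma_n,\gamma_n'\in\mathcal G$. For each $n$ the function $\gamma_n-\gamma_n'$ is either zero-free or identically zero. By Hurwitz' theorem the limit $\gamma-\gamma'$ is zero-free or identically zero, which is (3.1).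

**The simplest skew products.** Let $f_\lambda(z,w)=(z^d,q_\lambda(w))$ with $q_\lambda$ monic of degree $d$. Then $\mathcal J_2(\lambda)=\{|z|=1\}\times J(q_\lambda)$: the measure $\mu_{z^d}\otimes\mu_{q_\lambda}$ is multiplied by $d^2$ under $f_\lambda^*$ and does not charge algebraic curves, and the argument in the proof of Proposition 5 below identifies it with $\mu_\lambda$. Suppose (1) holds. If $w$ is a repelling periodic point of $q_{\lambda_0}$ of period $n$, then $(1,w)$ is one for $f_{\lambda_0}$, and (1) gives $\gamma=(\zeta,\omega)$. Here $\zeta(\lambda)$ is a fixed point of $z\mapsto z^{d^n}$ depending continuously on $\lambda$, so $\zeta\equiv1$, and $\omega(\lambda)$ is a repelling periodic point of $q_\lambda$ of period $n$. So $(q_\lambda)$ satisfies (1), the one-variable argument gives conjugations $h$ on the sets $J(q_\lambda)$, and $\mathrm{id}\times h$ conjugates $f_\lambda|_{\mathcal J_2(\lambda)}$ to $f_{\lambda'}|_{\mathcal J_2(\lambda')}$. These product maps give no counterexample.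

**Where it stops.** In dimension two, disjointness of graphs has codimension two and is lost in the limit. Over the unit disk, the graphs of $\lambda\mapsto(\frac1n,\lambda)$ and of $\lambda\mapsto(-\frac1n,0)$ are disjoint for each $n$, but the limits $(0,\lambda)$ and $(0,0)$ meet exactly at $\lambda=0$. So (3.1) has no proof by Hurwitz. Remark 14 will show exactly this picture in our family: disjoint graphs in $\mathcal J_2$ with constant, distinct first coordinates tending to $0$, whose limits cross.

## 4. Circles in a Siegel disk: the linear model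

We look for a skew product with one special vertical fibre $\{z=0\}$ over a repelling fixed point of the base. On it the fibre map $q_0$ is independent of $\lambda$ and has a Siegel disk around $w=0$ with rotation number $\rho$. Over other fixed points $i=1,2,\dots$ of the base, the point $A_i=(i,0)$ is a fixed point with vertical multiplier $\chi_i$, where $|\chi_i|>1$, $\chi_1=\lambda$ and $\chi_2=B$.

Suppose for a moment that near $z=0$ the fibre maps were exactly $w\mapsto\rho w$, and near $z=i$ exactly $w\mapsto\chi_iw$. Take a point $w$ of the Julia set $J_0$ of $q_0$ and pull $(0,w)$ back $m$ times along base points that converge to $i$; the second coordinate becomes $\chi_i^{-m}w$. Then pull back $n$ times along base points that converge to $0$; this multiplies by $\rho^{-n}$. As $n\to\infty$, this backward orbit accumulates on the whole circle of radius $|w||\chi_i|^{-m}$ in the fibre $\{z=0\}$. Backward orbits of Julia points stay in $\mathcal J_2$, which is closed. So $\mathcal J_2$ contains this circle, although it lies inside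 the Siegel disk and hence off $J_0$: the fibrewise Julia set jumps at $z=0$.

When $w$ runs through the connected set $J_0$, the logarithms of these radii fill an interval of fixed length, translated by $-m\log|\chi_i|$. For $i=1$ and $i=2$ we get two progressions of intervals with steps $\log|\lambda|$ and $\log B$. They overlap for pairs $(m,n)$ with $n/m$ close to $\log|\lambda|/\log B$. A conjugacy maps accumulation sets of backward orbits to accumulation sets of backward orbits, and the numbers $m,n$ of iterates spent near the fixed points $A_i$ are visible to topology. So a coincidence of circles for $\lambda$ yields a coincidence of circles for $\lambda'$ with the same $(m,n)$, and this compares the two logarithmic ratios.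

The fibre maps are not linear. The rest of these notes makes this argument exact, and shows that the Siegel disk does not destroy (1).

**Conventions.** $D(a,r)$ is the open disk, $e:=d-1\ge2$, and distances in $\mathbb C^2$ are maxima of coordinate distances.

## 5. The polynomial $w^d+\rho w$

Let $\theta=(\sqrt5-1)/2$, $\rho=\exp(2\pi i\theta)$, $q_0(w)=w^d+\rho w$. Since $\theta$ is Diophantine, Siegel's theorem gives a Siegel disk $\Delta\ni0$ (the Fatou component of $0$) and a biholomorphism $\varphi:\mathbb D\to\Delta$ with $\varphi(0)=0$ and $q_0(\varphi(x))=\varphi(\rho x)$. Let $K_0$, $J_0=\partial K_0$ be the filled Julia set and the Julia set of $q_0$, and $r_0:=\operatorname{dist}(0,\partial\Delta)$.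

We use a classical fact (Fatou; Milnor, *Dynamics in One Complex Variable*): for a polynomial, every Cremer point and the boundary of every Siegel disk lie in the closure of the union of the forward orbits of the critical points.

**Lemma 3.**
(S1) $K_0\subset\overline{D(0,\sqrt2)}$.
(S2) The critical points of $q_0$ are the solutions of $c^e=-\rho/d$. Their orbits lie in $K_0\setminus\Delta$, so all points of these orbits have modulus in $[r_0,\sqrt2]$.
(S3) $J_0$ is connected and $0\notin J_0$. There are $w_a,w_b\in J_0$ with $|w_a|=r_0$ and $\Lambda:=|w_b|/|w_a|>1$. Every fixed point of $q_0$ other than $0$ is repelling.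

**Proof.** The point of (S1) is a bound valid for all $d$. If $|w|^e>2$, then $|q_0(w)|\ge|w|(|w|^e-1)>|w|$; the factor exceeds $1$ and increases along the orbit, so $w$ escapes. Hence $K_0\subset\overline{D(0,2^{1/e})}\subset\overline{D(0,\sqrt2)}$, as $e\ge2$.

For (S2), the equation follows from $q_0'(w)=dw^e+\rho$. If $\omega^e=1$, then $q_0(\omega w)=\omega q_0(w)$. So the rotation by $\omega$ permutes the Fatou components; it fixes $0$, so $\omega\Delta=\Delta$. These rotations permute the critical points transitively. Hence if one critical orbit enters $\Delta$, all do, and if one escapes, all do. In the first case, after finitely many steps all critical orbits lie on compact invariant circles inside $\Delta$; in the second they tend to $\infty$. In both cases the closure of the union of the critical orbits meets $\partial\Delta$ in a finite set. But it contains the infinite set $\partial\Delta$, a contradiction. So the critical orbits stay in $K_0\setminus\Delta$. Since $D(0,r_0)\subset\Delta$, (S1) gives the moduli.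

For (S3): all critical orbits are bounded, so $K_0$ and $J_0$ are connected; $0\in\Delta$ is not in $J_0$. By (S2) the critical points are outside $D(0,r_0)$, so $r_0\le d^{-1/e}$. Choose $w_a\in\partial\Delta\subset J_0$ with $|w_a|=r_0$. The fixed points other than $0$ are the solutions of $w^e=1-\rho$; their multiplier is $d(1-\rho)+\rho=d-e\rho$, and $|d-e\rho|>d-e=1$ because $|\rho|=1$, $\rho\ne1$. So they are repelling and lie in $J_0$; let $w_b$ be one of them. As $\frac12<\theta<\frac23$, we have $|w_b|^e=|1-\rho|=2\sin\pi\theta>\sqrt3$. Hence $\Lambda^e\ge\sqrt3\,d>1$. $\square$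

## 6. The family $w^d+b_\lambda(z)w$ over an expanding base

**The base.** The aim is a polynomial with fixed points $0,\dots,d-1$, expanding strongly, with full inverse branches near each of them. Let
$$p(z)=z+S\prod_{j=0}^{d-1}(z-j),\qquad U:=D(0,2d),\qquad s:=2/S,\qquad \eta:=4d\,2^e/S.$$

**Lemma 4.** For $S$ large (depending on $d$) we have $2\eta<\frac1{10}$ and the following hold.
(i) $|p(z)|\ge2|z|$ for $|z|\ge2d$, and $p^{-1}(U)\subset U\cap\bigcup_j\overline{D(j,\eta)}$.
(ii) For $0\le j\le d-1$ put $U_j=p^{-1}(U)\cap D(j,2\eta)$. Then $|p'|\ge S/2$ on $U_j$, $p:U_j\to U$ is biholomorphic with inverse $g_j:U\to U_j\subset U$ fixing $j$, and $|g_j'|\le s$. In particular $|g_j^n(z)-g_j^n(z')|\le s^n|z-z'|$ and $|g_j^n(z)-j|\le s^n|z-j|$ on $U$.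
(iii) $J_p=K_p=\bigcap_np^{-n}(U)$ is a Cantor set contained in $\bigcup_jU_j$, and $p^{-1}(J_p)=J_p$. The fixed points of $p$ are exactly $0,\dots,d-1$.
(iv) If $z\in J_p$ and $|z-j|<\frac12$, then $z\in U_j$. If $p^n(z)\in U_j$ for all $n\ge0$, then $z=j$.

**Proof.** (i) If $|z|\ge2d$, then $|z-j|\ge d$ for $1\le j\le e$, so $|p(z)|\ge(Sd^e-1)|z|\ge2|z|$. If $p(z)\in U$, it follows that $|z|<2d$, hence $S\prod_j|z-j|=|p(z)-z|\le4d$. At most one integer satisfies $|z-j|<\frac12$. So if $j$ minimizes $|z-j|$, the other $e$ factors are $\ge\frac12$, and $|z-j|\le4d\,2^e/S=\eta$.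

(ii) Let $P(z)=\prod_j(z-j)$. Since $|\prod_{l\ne j}(j-l)|\ge1$, $|p'(j)|\ge S-1$. On $D(j,2\eta)\subset U$, $|p'(z)-p'(j)|\le2\eta S\sup_U|P''|=8d\,2^e\sup_U|P''|$, which does not depend on $S$. So $|p'|\ge S/2$ on $D(j,2\eta)$ for $S$ large. By (i) the sets $U_j$ are open and closed in $p^{-1}(U)$ and cover it, so $p:U_j\to U$ is proper; it is unramified, and $U$ is simply connected, so each component of $U_j$ maps biholomorphically onto $U$. Each $U_j$ contains $j=p(j)$, and the total degree is $d$; so each $U_j$ has exactly one component. The bound $|g_j'|\le2/S$ follows, and the Lipschitz estimates hold because $U$ is convex and $g_j(U)\subset U$.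

(iii) By (i), orbits leaving $U$ escape, so $K_p=\bigcap p^{-n}(U)\subset\bigcup U_j$. At level $n$, $K_p$ is covered by the $d^n$ disjoint sets $g_{j_1}\circ\dots\circ g_{j_n}(U)$ of diameter $\le4ds^n$, each of which meets $K_p$ and contains $d\ge2$ disjoint sets of the next level. So $K_p$ is a Cantor set, has empty interior, and equals $J_p=\partial K_p$. Invariance is clear, and $p(z)=z$ means $P(z)=0$.

(iv) The point $z$ is within $\eta$ of some integer $l$, and $|l-j|<\frac12+\eta<1$, so $l=j$. If $p^n(z)\in U_j$ for all $n$, then $z=g_j^n(p^n(z))$ and $|z-j|\le s^n\cdot2\eta\to0$. $\square$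

**The fibre maps.** For $\lambda\in M$ let $b_\lambda$ be the polynomial of degree $\le d-1$ with
$$b_\lambda(0)=\rho,\qquad b_\lambda(1)=\lambda,\qquad b_\lambda(j)=B\quad(2\le j\le d-1),$$
and set
$$f_\lambda(z,w)=(p(z),q_{\lambda,z}(w)),\qquad q_{\lambda,z}(w)=w^d+b_\lambda(z)\,w.$$
By Lagrange interpolation $b_\lambda$ is affine in $\lambda$, so the family is holomorphic. The linear change $z=\alpha z'$ with $S\alpha^e=1$ makes both coordinates monic as in Definition (d): $b_\lambda(\alpha z')w$ has degree $\le d$, and the homogeneous part of degree $d$ is $(z'^d,\,w^d+\mathrm{const}\cdot z'^ew)$, which vanishes only at the origin. This change extends to an automorphism of $\mathbb P^2$ and is the same for all $\lambda$, so we keep the coordinate $z$.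

Two facts drive the construction: $q_{\lambda,0}=q_0$ for **all** $\lambda$, and the vertical multipliers at $(i,0)$, namely
$$\chi_i=\chi_i(\lambda):=b_\lambda(i)\quad(1\le i\le d-1),\qquad\chi_1=\lambda,\quad\chi_i=B\ (i\ge2),$$
take two different values. There is an index $i\ge2$ because $d\ge3$. On $M$ we have $\frac32B<|\lambda|<\frac52B$.

If $L_0,\dots,L_{d-1}$ are the Lagrange polynomials of the nodes $0,\dots,d-1$, then $|b_\lambda'|\le\frac52B\sum_j|L_j'|$. So there is $C=C(d)\ge1$ with
$$|b_\lambda'|\le CB\ \text{ on }U,\qquad|b_\lambda(z)-b_\lambda(j)|\le CB|z-j|\ \text{ on }U\qquad(\lambda\in M).\tag{6.1}$$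

**Choice of constants.** First fix $R_0\ge4$ with
$$(1+\sqrt2/R_0)^2\le\Lambda^{1/4},\qquad(1-\sqrt2/R_0)^{-2}\le\Lambda^{1/4}.\tag{6.2}$$
Then fix $B\ge8$ with
$$\tfrac B3(8d)^{-1/e}\ge1,\qquad B\ge2^{e+2},\qquad B\ge256/r_0^2,\qquad\tfrac B4\Big(\frac B{4d}\Big)^{1/e}\ge R_0.\tag{6.3}$$
Put $D:=4dCB$ and $H:=d2^e+1$. Finally fix $S$ so large that Lemma 4 holds and
$$s\le\tfrac14,\qquad2CB\eta\le\tfrac1{16},\qquad Hs\le\tfrac12,\qquad3DHs\le\min\big(\tfrac{r_0}2,\tfrac12\big).\tag{6.4}$$
Since $U_j\subset D(j,2\eta)$, (6.1) and (6.4) give for all $\lambda\in M$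
$$|b_\lambda-\rho|\le\tfrac1{16},\quad\tfrac{15}{16}\le|b_\lambda|\le\tfrac{17}{16}\ \text{ on }U_0,\qquad\tfrac B2\le|b_\lambda|\le3B\ \text{ on }U_j,\ j\ge1.\tag{6.5}$$

Let $R=(4B)^{1/e}$. For $z\in J_p$ and $|w|\ge R$ we have $|q_{\lambda,z}(w)|\ge|w|(|w|^e-3B)\ge B|w|\ge2|w|$. So a point of $J_p\times\mathbb C$ escapes as soon as its orbit meets $\{|w|\ge R\}$.

## 7. Fibrewise Julia sets and $\mathcal J_2$

For $z\in J_p$ write $q_z^n=q_{p^{n-1}(z)}\circ\dots\circ q_z$ (with $\lambda$ understood). Let $K_{\lambda,z}$ be the set of $w$ with bounded orbit and $J_{\lambda,z}=\partial K_{\lambda,z}$; we write $K_z,J_z$ when $\lambda$ is fixed. Since $q_z$ is continuous and open and $q_z^{-1}(K_{p(z)})=K_z$,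
$$q_z^{-1}(J_{p(z)})=J_z.\tag{7.1}$$
If $p^n(z)=z$, then $J_z$ is the Julia set of the polynomial $q_z^n$. In particular $J_{\lambda,0}=J_0$ for all $\lambda$.

**Proposition 5.** $\mathcal J_2(\lambda)=\overline{\bigcup_{z\in J_p}\{z\}\times J_{\lambda,z}}$, a compact subset of $J_p\times\mathbb C$.

This is due to Jonsson (*Dynamics of polynomial skew products on $\mathbb C^2$*, Math. Ann. 314 (1999)). Here is a proof for our maps.

**Step 1: fibrewise Green functions.** For $z\in J_p$, $|w|\ge R$ we have $\frac14|w|^d\le|q_z(w)|\le2|w|^d$, because $3B/|w|^e\le\frac34$. So $\log^+|q_z(w)|-d\log^+|w|$ is bounded on $J_p\times\mathbb C$, and $G_z(w)=\lim d^{-n}\log^+|q_z^n(w)|$ converges uniformly; $G$ is continuous on $J_p\times\mathbb C$. It vanishes on $K_z$. Off $K_z$ it is locally a uniform limit of the harmonic functions $d^{-n}\log|q_z^n|$, hence harmonic. For $|w|\ge R$, iterating the lower bound gives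
$$G_z(w)\ge\log|w|-\log4\sum_{k\ge1}d^{-k}=\log|w|-\tfrac1e\log4\ge\tfrac1e\log B>0,$$
and $G_{p(z)}\circ q_z=dG_z$ spreads positivity to all of $\mathbb C\setminus K_z$.

**Step 2: fibrewise measures.** Let $\mu_z=dd^cG_z$, normalized so that $dd^c\log|w|=\delta_0$. As $G_z(w)=\log|w|+O(1)$ at infinity, $\mu_z$ is a probability measure; it has no atoms since its potential is bounded on compact sets; it is weakly continuous in $z$ since $G$ is continuous on $J_p\times\mathbb C$. Its support is $J_z$: $G_z$ is harmonic off $J_z$, and if it were harmonic near a point of $\partial K_z$, where it vanishes, the minimum principle would make it vanish nearby, so the point would be interior to $K_z$. From $G_{p(z)}\circ q_z=dG_z$ we get $q_z^*\mu_{p(z)}=d\,\mu_z$.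

**Step 3: identification with $\mu_\lambda$.** Put $\nu=\int\delta_z\otimes\mu_z\,d\mu_p(z)$, where $\mu_p$ is the equilibrium measure of $p$. For a continuous $\phi$ put $\Phi(z)=\int\phi(z,\cdot)\,d\mu_z$, which is continuous on $J_p$. Then
$$\int\Big(\sum_{f(y)=x}\phi(y)\Big)d\nu(x)=\int\sum_{p(z')=z}\big\langle q_{z'}^*\mu_z,\phi(z',\cdot)\big\rangle\,d\mu_p(z)=d\int\sum_{p(z')=z}\Phi(z')\,d\mu_p(z)=d^2\int\Phi\,d\mu_p,$$
so $f^*\nu=d^2\nu$. An algebraic curve contains finitely many vertical lines and meets each other vertical line in finitely many points. As neither $\mu_p$ nor the $\mu_z$ have atoms, $\nu$ gives no mass to algebraic curves. By Briend–Duval (Publ. IHES 93 (2001)), $d^{-2n}(f^n)^*\delta_x\to\mu_f$ for $x$ outside a proper algebraic subset. Integrating against $\nu$ with dominated convergence, $\nu=d^{-2n}(f^n)^*\nu\to\mu_f$. So $\nu=\mu_f$.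

**Step 4: the support.** The complement of the closure in the statement has $\nu$-mass $0$. Conversely let $w_0\in J_{z_0}$, $z_0\in J_p$, and let $V\times W$ be an open neighborhood of $(z_0,w_0)$. Then $\mu_{z_0}(W)>0$, so $\mu_z(W)>0$ for $z\in J_p$ near $z_0$ by weak continuity, and $\nu(V\times W)>0$ since $\operatorname{supp}\mu_p=J_p$. The set is compact because $J_z\subset\{|w|<R\}$. $\square$

## 8. Escape of vertical critical points; proof of (A)

The danger for (1) is a critical orbit of a fibre map $q_{\lambda,z}$ that does not escape. Over $z=0$ the critical orbits are bounded, but there nothing depends on $\lambda$. The next lemma says that over every other $z\in J_p$ the critical points escape. The reason is that for $z$ near $0$ they follow the critical orbits of $q_0$, which by (S2) stay at distance $\ge r_0$ from $0$, until the base point leaves $U_0$; then the factor $b\approx\chi_j$ throws them out.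

**Lemma 6.** For all $\lambda\in M$ and $z\in J_p\setminus\{0\}$, every critical point $c$ of $q_{\lambda,z}$ has unbounded orbit.

**Proof.** We have $c^e=-b_\lambda(z)/d$ and $q_z(c)=c(c^e+b_\lambda(z))=(1-\frac1d)b_\lambda(z)c$.

**Case $z\in U_j$, $j\ge1$.** By (6.5) and (6.3),
$$|q_z(c)|\ge\tfrac23\cdot\tfrac B2\Big(\frac B{2d}\Big)^{1/e}=\tfrac B3(8d)^{-1/e}(4B)^{1/e}\ge R,$$
so $c$ escapes.

**Case $z\in U_0$.** By Lemma 4(iv), as $z\ne0$, the orbit of $z$ leaves $U_0$. Let $n\ge1$ be the first time with $z':=p^n(z)\notin U_0$; then $z'\in J_p\cap U_j$ for some $j\ge1$, and $z=g_0^n(z')$. Put $z_k=p^k(z)=g_0^{n-k}(z')$; thus $|z_k|\le2d\,s^{n-k}$. Let $y_k=q_z^k(c)$, let $c_0=c\,(\rho/b_\lambda(z))^{1/e}$ (principal branch), which satisfies $c_0^e=-\rho/d$ and so is a critical point of $q_0$, let $x_k=q_0^k(c_0)$ and $\epsilon_k=|y_k-x_k|$.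

*Initial error.* We have $|c|^e\le\frac{17}{16d}<1$, so $|c|<1$. Put $u=\rho/b_\lambda(z)-1$; then $|u|\le\frac{16}{15}|b_\lambda(z)-\rho|\le\frac1{15}$, and since the derivative of $(1+u)^{1/e}$ is bounded by $\frac1e(1-|u|)^{-1}$ on the segment from $0$, $|(1+u)^{1/e}-1|\le\frac1e|u|(1-|u|)^{-1}\le\frac{15}{28}|u|$. Hence
$$\epsilon_0\le2|b_\lambda(z)-\rho|\le2CB\cdot2d\,s^n=Ds^n.$$

*Propagation.* On $\{|w|\le2\}$ we have $|q_0'|\le H$. We have $q_{z_k}(y_k)=q_0(y_k)+(b_\lambda(z_k)-\rho)y_k$. So for $k<n$, as long as $|y_k|\le2$ (and $|x_k|\le\sqrt2$ by (S2)),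
$$\epsilon_{k+1}\le|q_0(y_k)-q_0(x_k)|+|b_\lambda(z_k)-\rho||y_k|\le H\epsilon_k+Ds^{n-k}.$$
For $1\le k\le n$, as long as this applies, using $s^n\le s^k$, $s^{n-i}\le s^{k-i}$ and $Hs\le\frac12$,
$$\epsilon_k\le D\Big[H^ks^n+\sum_{i<k}H^{k-1-i}s^{n-i}\Big]\le D\Big[(Hs)^k+\frac1H\sum_{j=1}^k(Hs)^j\Big]\le3DHs,$$
and also $\epsilon_0\le Ds\le3DHs$. By (6.4), $\epsilon_k\le\min(\frac{r_0}2,\frac12)$, so $|y_k|\le\sqrt2+\frac12<2$; by induction the estimates hold for all $k\le n$.

*Ejection.* By (S2), $\frac{r_0}2\le|y_n|\le2$. By (6.3),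
$$|q_{z'}(y_n)|=|y_n||y_n^e+b_\lambda(z')|\ge\tfrac{r_0}2\big(\tfrac B2-2^e\big)\ge\tfrac{r_0B}8\ge(4B)^{1/2}\ge(4B)^{1/e}=R,$$
and $c$ escapes. $\square$

**Lemma 7.** Let $\lambda\in M$, $z\in J_p\setminus\{0\}$ and $p^n(z)=z$. Then every periodic point of the polynomial $Q=q_{\lambda,z}^n$ is repelling.

**Proof.** The cycle of $z$ avoids the fixed point $0$. If $Q'(w)=0$, then for some $0\le i<n$ the point $q_z^i(w)$ is a critical point of $q_{p^i(z)}$, so $w$ escapes by Lemma 6. Thus all critical points of $Q$ escape. Attracting and parabolic basins contain critical points with bounded orbit, so there are no attracting or parabolic cycles. Cremer points and boundaries of Siegel disks would lie in the closure of the union of the critical orbits; but all points of this closure in $\mathbb C$ are points of the critical orbits themselves, which escape. So every cycle is repelling. $\square$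

**Proof of (A).** We verify (1). Let $(z,w)\in\mathcal J_2(\lambda_0)$ be a repelling periodic point of $f_{\lambda_0}$ of period $n$. Then $p^n(z)=z$, and $z\in J_p$ by Proposition 5. At a point fixed by $f_\lambda^n$ the differential is triangular with diagonal entries $(p^n)'$ and $\partial_wq_{\lambda,z}^n$.

**Step 1: the fibre $z=0$.** Here $q_{\lambda,0}=q_0$ for all $\lambda$. So $\gamma\equiv(0,w)$ is periodic of period $n$ for every $\lambda$, with eigenvalues independent of $\lambda$, hence repelling. As $w$ is a repelling periodic point of $q_0$, $w\in J_0=J_{\lambda,0}$, and $\gamma(\lambda)\in\mathcal J_2(\lambda)$ by Proposition 5.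

**Step 2: continuation when $z\ne0$.** Put $Q_\lambda=q_{\lambda,z}^n$. The equation $Q_\lambda(w)=w$ is monic of degree $d^n$ in $w$, and by Lemma 7 its roots satisfy $Q_\lambda'\ne1$, so they are simple for all $\lambda\in M$. They form a finite unramified covering of the simply connected $M$. So there is a holomorphic section $\gamma_2$ with $\gamma_2(\lambda_0)=w$; put $\gamma=(z,\gamma_2)$.

**Step 3: the exact period is $n$.** The period of $\gamma(\lambda)$ divides $n$. Suppose that for some $\lambda_1$ it is $n'<n$. Then $p^{n'}(z)=z$, and by Step 2 for $n'$ the root $\gamma_2(\lambda_1)$ of $q_{\lambda_1,z}^{n'}(w)=w$ extends to a holomorphic section of roots of $q_{\lambda,z}^{n'}(w)=w$, which are also roots of $Q_\lambda(w)=w$. It agrees with $\gamma_2$ at $\lambda_1$, hence everywhere. So $(z,w)=\gamma(\lambda_0)$ has period $\le n'$, a contradiction.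

**Step 4: type and position.** $\gamma(\lambda)$ is repelling since $|(p^n)'(z)|>1$ and, by Lemma 7, $|Q_\lambda'(\gamma_2(\lambda))|>1$. So $\gamma_2(\lambda)\in J(Q_\lambda)=J_{\lambda,z}$ and $\gamma(\lambda)\in\mathcal J_2(\lambda)$.

Thus (1) holds. Since $k=2$, all of (1)–(4) hold by the known result. $\square$

## 9. Backward orbits near the Siegel disk

Fix $\lambda\in M$ and write $b,q_z,f,\mathcal J$ for $b_\lambda,q_{\lambda,z},f_\lambda,\mathcal J_2(\lambda)$. Put $O=(0,0)$ and $A_i=(i,0)$ for $1\le i\le d-1$. The line $\{w=0\}$ is invariant. Since $q_i'(0)=\chi_i$ and $|\chi_i|>1$, $0\in J_i$ and $A_i\in\mathcal J$. Since $q^n_{g_0^n(i)}(0)=0\in J_i$, (7.1) gives $(g_0^n(i),0)\in\mathcal J$. Letting $n\to\infty$, $O\in\mathcal J$.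

For $w\in\Delta$ let $N(w)=|\varphi^{-1}(w)|$, so that $N(q_0(w))=N(w)$. For $0\le r<1$ let $C_r=\{N=r\}$; for $r>0$ it is an invariant circle of $q_0$, and $C_0=\{0\}$.

**Lemma 8.** There are $\tau\in(0,\frac14)$, $0<a_1\le a_2$ and $C_2$, independent of $\lambda\in M$, such that $C_2\tau\le\frac12$, $\overline{D(0,3\tau)}\subset\varphi(D(0,\frac12))$, $a_1|w|\le N(w)\le a_2|w|$ on $D(0,3\tau)$, and for $|z|,|w|\le\tau$
$$q_z(w)\in D(0,3\tau),\qquad|N(q_z(w))-N(w)|\le C_2|z|N(w).$$

**Proof.** The lemma says that $N$ is almost invariant near $O$. Choose $\tau_0\in(0,\frac14)$ with $\overline{D(0,3\tau_0)}\subset\varphi(D(0,\frac12))$. On this closed disk $\varphi^{-1}(w)/w$ is holomorphic without zeros, which gives $a_1,a_2$; let $\ell$ be a Lipschitz constant of $\varphi^{-1}$ there. Put $C_2=\ell CB/a_1$ and $\tau=\min(\tau_0,\frac1{16CB},\frac1{2C_2})$. For $|z|,|w|\le\tau$ we have $|b(z)-\rho|\le CB\tau\le\frac1{16}$, so $|q_z(w)|,|q_0(w)|\le\tau(\tau^e+\frac{17}{16})<3\tau$, and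
$$|N(q_z(w))-N(q_0(w))|\le\ell|b(z)-\rho||w|\le\ell CB|z|\frac{N(w)}{a_1}=C_2|z|N(w).\qquad\square$$

A *backward orbit* is a sequence $(\beta_n)_{n\ge n_0}$ with $f(\beta_{n+1})=\beta_n$.

**Lemma 9.** (i) Let $(z_n,w_n)$, $0\le n\le n^*\le\infty$, satisfy $|z_n|,|w_n|\le\tau$, $z_{n+1}=g_0(z_n)$ and $q_{z_{n+1}}(w_{n+1})=w_n$. Then $N(w_n)=N(w_{n+1})(1+\varepsilon_n)$ with $|\varepsilon_n|\le\frac12s^{n+1}$, and $\frac12N(w_0)\le N(w_n)\le2N(w_0)$ for all $n$.

(ii) Let $\beta_n=(z_n,w_n)$, $n\ge0$, be a backward orbit in $\mathcal J$ with $|z_n|,|w_n|\le\tau$ for all $n$. Then $r=\lim N(w_n)$ exists, $\frac12N(w_0)\le r\le2N(w_0)$, the set of accumulation points of $(\beta_n)$ is exactly $\{0\}\times C_r$, and $\{0\}\times C_r\subset\mathcal J$.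

**Proof.** (i) We have $|z_n|\le\tau s^n$. Lemma 8 at $(z_{n+1},w_{n+1})$ gives $|\varepsilon_n|\le C_2\tau s^{n+1}\le\frac12s^{n+1}$ (if $w_{n+1}=0$, then $w_n=0$ and we put $\varepsilon_n=0$). Since $s\le\frac14$, $\sum_n\frac12s^{n+1}\le\frac16$, so all partial products of the $1+\varepsilon_n$ lie in $[\frac56,\exp\frac16]\subset[\frac12,2]$.

(ii) By Lemma 4(iv), $z_{n+1}\in J_p\cap D(0,\frac12)\subset U_0$, so $z_{n+1}=g_0(z_n)$ and (i) applies. The products converge, so $r$ exists with the stated bounds, and $z_n\to0$. The accumulation set is nonempty, compact and contained in $\{0\}\times C_r$. It is forward invariant: if $\beta_{n_j}\to x$, then $\beta_{n_j-1}=f(\beta_{n_j})\to f(x)$. If $r>0$, $f$ acts on $\{0\}\times C_r$ as an irrational rotation, whose only nonempty closed forward invariant subset is the whole circle. If $r=0$ there is nothing to prove. Finally $\mathcal J$ is closed. $\square$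

## 10. Small copies of $J_0$ and the radii they produce

**Lemma 10 (local inverses).** For $z\in U_i\cap J_p$, $i\ge1$, there is a univalent inverse branch $\ell_z$ of $q_z$ on $D(0,R_0)$ with $\ell_z(0)=0$ and $|\ell_z(w)|\le\frac4B|w|$. For $z\in U_0\cap J_p$ there is a univalent inverse branch $\ell_z:D(0,\frac14)\to D(0,\frac12)$ with $\ell_z(0)=0$ and $|\ell_z(w)|\le2|w|$. In both cases $\ell_z'(0)=1/b(z)$.

**Proof.** Two remarks. If $|F'-b|<|b|$ on a disk for a constant $b$, then $F$ is injective there. If $F$ is injective on $D(0,t)$, $F(0)=0$ and $|F(w)|\ge a|w|$, then $F(D(0,t))\supset D(0,at)$: for $|v|<at$ choose $t'<t$ with $|v|<at'$ and compare $F-v$ with $F$ on $|w|=t'$ by Rouché.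

Let $i\ge1$ and $t=(B/4d)^{1/e}$. On $D(0,t)$, $|q_z'-b(z)|=d|w|^e<\frac B4<|b(z)|$ and $|q_z(w)|=|w||w^e+b(z)|\ge(\frac B2-\frac B{4d})|w|\ge\frac B4|w|$. By (6.3), $\frac B4t\ge R_0$. For $z\in U_0$, on $D(0,\frac12)$ we have $d|w|^e\le d2^{-e}\le\frac34<\frac{15}{16}\le|b(z)|$ because $d\ge3$, and $|q_z(w)|\ge(\frac{15}{16}-\frac14)|w|\ge\frac12|w|$. $\square$

**The maps $\Theta_{m,n}$.** Fix $i\in\{1,\dots,d-1\}$ and let
$$z_{m,n}=g_0^n(g_i^m(0))\in J_p.$$
Then $z_{0,0}=0$, $z_{m,0}\in U_i$ for $m\ge1$ and $z_{m,n}\in U_0$ for $n\ge1$. Moreover $p(z_{m,0})=z_{m-1,0}$ and $p(z_{m,n})=z_{m,n-1}$ for $n\ge1$. On $D(0,R_0)$ put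
$$\Theta_{0,0}=\mathrm{id},\qquad\Theta_{m,0}=\ell_{z_{m,0}}\circ\Theta_{m-1,0}\ (m\ge1),\qquad\Theta_{m,n}=\ell_{z_{m,n}}\circ\Theta_{m,n-1}\ (n\ge1),$$
as long as this makes sense. As $4/B\le\frac12$, $\Theta_{m,0}$ is defined and univalent for all $m\ge0$, and $|\Theta_{m,0}(w)|\le(4/B)^m|w|$. The next lemma ensures that infinitely many further pullbacks near $O$ are possible; the factor $2$ per step in Lemma 10 alone would not give this, and the almost-invariance of $N$ does.

**Lemma 11.** There are $m_0$, $C_3$ and $N_0$ such that for $m\ge m_0$ all $\Theta_{m,n}$ $(n\ge0)$ are defined and univalent on $D(0,R_0)$, $\sup_n|\Theta_{m,n}|\le C_3(4/B)^m$, and $|z_{m,n}|\le\tau$, $|\Theta_{m,n}|\le\tau/2$ for $n\ge N_0$. These constants do not depend on $\lambda\in M$.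

**Proof.** Choose $N_0$ with $g_0^n(U)\subset D(0,\tau)$ for $n\ge N_0$. Put $\delta_0=\min(\frac18,\frac{a_1\tau}{4a_2})$ and choose $m_0$ with $2^{N_0}R_0(4/B)^{m_0}\le\delta_0$. Let $m\ge m_0$. For $n\le N_0$, inductively $|\Theta_{m,n}|\le2^nR_0(4/B)^m\le\delta_0<\frac14$, so these maps are defined, and $|\Theta_{m,N_0}|\le\delta_0\le\tau/2$. Now suppose $|\Theta_{m,k}|\le\tau/2$ for $N_0\le k\le n$. As $\tau/2<\frac14$, $\Theta_{m,n+1}$ is defined, and $|\Theta_{m,n+1}|\le\tau$. Lemma 9(i), applied to $(z_{m,k},\Theta_{m,k}(w))_{N_0\le k\le n+1}$, gives $N(\Theta_{m,n+1}(w))\le2N(\Theta_{m,N_0}(w))$. So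
$$|\Theta_{m,n+1}|\le\frac{2a_2}{a_1}\sup|\Theta_{m,N_0}|\le\frac{2a_2}{a_1}\delta_0\le\frac\tau2,$$
and the induction continues. The bound holds with $C_3=\frac{2a_2}{a_1}2^{N_0}R_0$. $\square$

**The radii.** For $w\in J_0\subset\overline{D(0,\sqrt2)}$ and $m\ge m_0$ put
$$\beta_n^{i,m,w}=(z_{m,n},\Theta_{m,n}(w)),\qquad n\ge0.$$
This is a backward orbit. It lies in $\mathcal J$, since $q^{n+m}_{z_{m,n}}(\Theta_{m,n}(w))=w\in J_0=J_{\lambda,0}$, so $\Theta_{m,n}(w)\in J_{z_{m,n}}$ by (7.1). By Lemma 9(ii) applied from $n=N_0$, it accumulates exactly on $\{0\}\times C_r\subset\mathcal J$ with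
$$r=r_{i,m}(w):=\lim_nN(\Theta_{m,n}(w)).$$
Here $r>0$: $w\ne0$ and $\Theta_{m,N_0}$ is univalent and fixes $0$, so $r\ge\frac12N(\Theta_{m,N_0}(w))>0$. By the bounds on $\varepsilon_n$ in Lemma 9(i) the convergence is uniform on $J_0$, so $r_{i,m}$ is continuous. Since $J_0$ is connected, $I_{i,m}:=r_{i,m}(J_0)$ is a compact interval in $(0,\infty)$.

**Lemma 12.** (i) There is $K\ge1$, independent of $\lambda\in M$, $i$, $m\ge m_0$ and $w\in J_0$, with $K^{-1}|\chi_i|^{-m}\le r_{i,m}(w)\le K|\chi_i|^{-m}$. In particular $\max I_{i,m}\to0$ as $m\to\infty$.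

(ii) There are $E_i>0$ and $m_2$ such that for $m\ge m_2$
$$I_{i,m}\supset|\chi_i|^{-m}E_i\,\big[r_0\Lambda^{3/8},\,r_0\Lambda^{5/8}\big],$$
an interval of logarithmic length $L_0:=\frac14\log\Lambda>0$.

**Proof.** *Distortion.* For $F$ univalent on $D(0,R_0)$ with $F(0)=0$, Koebe's theorem says
$$\frac{|F'(0)||w|}{(1+|w|/R_0)^2}\le|F(w)|\le\frac{|F'(0)||w|}{(1-|w|/R_0)^2}.$$
By (6.2), for $|w|\le\sqrt2$,
$$|\Theta_{m,n}(w)|=\kappa\,|w|\,|\Theta_{m,n}'(0)|,\qquad\kappa=\kappa_{m,n}(w)\in[\Lambda^{-1/4},\Lambda^{1/4}].\tag{10.1}$$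
*Derivatives.* All the branches fix $0$, so
$$|\Theta_{m,n}'(0)|^{-1}=\prod_{j=1}^m|b(g_i^j(0))|\ \prod_{j=1}^n|b(g_0^j(g_i^m(0)))|.\tag{10.2}$$
By (6.1) and Lemma 4, $|b(g_i^j(0))-\chi_i|\le CB\,i\,s^j$, where both numbers have modulus $\ge\frac B2$, and $|b(g_0^j(z))-\rho|\le2dCBs^j$ for $z\in U$, where both numbers have modulus $\ge\frac{15}{16}$. We use
$$\big|\log|a|-\log|a'|\big|\le|a-a'|/\min(|a|,|a'|).\tag{10.3}$$

(i) By (10.2), (10.3) and $\sum_{j\ge1}s^j\le\frac13$,
$$\big|\log|\Theta_{m,n}'(0)|+m\log|\chi_i|\big|\le2Cd\cdot\tfrac13+\tfrac{16}{15}\cdot2dCB\cdot\tfrac13\le Cd(1+B).$$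
Together with (10.1), $r_0\le|w|\le\sqrt2$ on $J_0$ (as $J_0\cap\Delta=\emptyset$), and $a_1|u|\le N(u)\le a_2|u|$, this gives (i).

(ii) As $m\to\infty$ the first product in (10.2) is $c_i|\chi_i|^m(1+o(1))$ with $c_i>0$. As $n\to\infty$ the second tends to $\Pi(g_i^m(0))$, where $\Pi(z)=\prod_{j\ge1}|b(g_0^j(z))|$ converges uniformly on $U$ and is continuous and positive. So $\Pi(g_i^m(0))\to\Pi(i)>0$ as $m\to\infty$. Finally $N(u)=|\varphi'(0)|^{-1}|u|(1+o(1))$ as $u\to0$, and $\sup_n\sup|\Theta_{m,n}|\to0$ as $m\to\infty$ by Lemma 11. Inserting this in (10.1) and letting $n\to\infty$, we get with $E_i=(|\varphi'(0)|c_i\Pi(i))^{-1}$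
$$r_{i,m}(w)=|\chi_i|^{-m}E_i\,|w|\,\kappa',\qquad\kappa'\in[\Lambda^{-3/8},\Lambda^{3/8}],$$
for all $w\in J_0$ and all large $m$; the room between $\frac14$ and $\frac38$ absorbs the factors $1+o(1)$. Hence $r_{i,m}(w_a)\le|\chi_i|^{-m}E_ir_0\Lambda^{3/8}$ and $r_{i,m}(w_b)\ge|\chi_i|^{-m}E_i|w_b|\Lambda^{-3/8}=|\chi_i|^{-m}E_ir_0\Lambda^{5/8}$. The interval $I_{i,m}$ contains both values. $\square$

## 11. Coincident circles and crossing graphs

**Lemma 13.** Suppose $a:=\log|\lambda|/\log B\notin\mathbb Q$. Then there are pairs $(m_j,n_j)$ with $m_j,n_j\to\infty$ and $n_j/m_j\to a$, and points $w_j,w_j'\in J_0$, with $r_{1,m_j}(w_j)=r_{2,n_j}(w_j')$.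

**Proof.** Recall $\chi_1=\lambda$, $\chi_2=B$. By Lemma 12(ii), for $m,n$ large $\log I_{1,m}$ and $\log I_{2,n}$ contain intervals of length $L_0$ with left ends $-m\log|\lambda|+\log E_1+\log(r_0\Lambda^{3/8})$ and $-n\log B+\log E_2+\log(r_0\Lambda^{3/8})$. These meet when
$$\big|n\log B-m\log|\lambda|+\log E_1-\log E_2\big|\le L_0,$$
that is, when $|n-(ma-c)|\le L_0/\log B$ with $c=(\log E_1-\log E_2)/\log B$. As $a$ is irrational, $(ma-c)_{m\ge1}$ is dense modulo $1$, so such an integer $n$ exists for infinitely many $m$. Since $a>0$, $n\to\infty$ with $m$, and $n/m\to a$. $\square$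

**Remark 14 (failure of (3.1)-type disjointness).** We now see the crossing of Section 3 in this family. Write $r^\lambda_{i,m}$, $\Theta^\lambda_{i,m,n}$ to show the dependence on $\lambda$ and $i$. The base points $z_{m,n}$ do not depend on $\lambda$, and by the implicit function theorem the branches $\ell_z$ are holomorphic in $(\lambda,w)$. So $\gamma_n(\lambda)=(g_0^n(g_1^m(0)),\Theta^\lambda_{1,m,n}(w))$ is a holomorphic graph in $\mathcal J_2(\lambda)$. By Montel a subsequence converges to $(0,\varphi(x_1(\lambda)))$ with $x_1$ holomorphic and $|x_1(\lambda)|=r^\lambda_{1,m}(w)$. Since $\gamma_{n-k}=\mathcal F^k(\gamma_n)$, the graphs $(0,\varphi(\rho^kx_1(\lambda)))$ are also limits, hence so is $(0,\varphi(\zeta x_1(\lambda)))$ for every $|\zeta|=1$. In the same way $i=2$, with $m',w'$, gives a limit $(0,\varphi(x_2(\lambda)))$ with $|x_2(\lambda)|=r^\lambda_{2,m'}(w')$. Choose $\lambda_*\in M$ with $\log|\lambda_*|/\log B\notin\mathbb Q$, and by Lemma 13 large $m,m'$ and $w,w'$ with $r^{\lambda_*}_{1,m}(w)=r^{\lambda_*}_{2,m'}(w')$.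 Then $\zeta x_1(\lambda_*)=x_2(\lambda_*)$ for some $|\zeta|=1$, so two limit graphs meet over $\lambda_*$. They are not equal: otherwise Lemma 12(i) would give $K^{-2}\le|\lambda|^{-m}B^{m'}\le K^2$ for all $\lambda\in M$, and comparing $\lambda=1.6B$ with $\lambda=2.4B$, $1.5^m\le K^4$, which is false for $m$ large. Yet the approximating graphs are disjoint, since their first coordinates $g_0^n(g_1^m(0))$ and $g_0^{n'}(g_2^{m'}(0))$ are constant and distinct.

## 12. What a conjugacy preserves; proof of (B)

**Lemma 15.** $O$ is the only fixed point $P$ of $f|_{\mathcal J}$ with the property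

(T) every neighborhood of $P$ in $\mathcal J$ contains a point $x\ne P$ whose whole forward orbit stays in that neighborhood.

**Proof.** $O$ has (T), because the invariant circles $\{0\}\times C_r$ lie in $\mathcal J$ for arbitrarily small $r>0$ (Section 10 and Lemma 12(i)). A fixed point $(z,w)\in\mathcal J$ has $z\in\{0,\dots,d-1\}$ and $q_z(w)=w$. If $z\ge1$, $w$ is a repelling fixed point of $q_z$ by Lemma 7. If $z=0$ and $w\ne0$, then $w$ is repelling by (S3). Since $|p'(z)|>1$, all fixed points other than $O$ are repelling for $f$. Near a repelling fixed point, distances to it in an adapted norm are multiplied by a factor bounded below by a constant $>1$, so (T) fails. $\square$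

From now on let $\lambda,\lambda'\in M$ and let $h:\mathcal J_2(\lambda)\to\mathcal J_2(\lambda')$ be a homeomorphism with $h\circ f_\lambda=f_{\lambda'}\circ h$. Write $b'=b_{\lambda'}$, $\chi_i'=b_{\lambda'}(i)$. The objects $p,g_j,q_0,\varphi,N,\tau,a_1,a_2$ are common to both parameters. Property (T) is preserved by $h$, so $h(O)=O$.

**Step 1: the points $A_i$ are permuted.** *There is a permutation $\sigma$ of $\{1,\dots,d-1\}$ with $h(A_i)=A_{\sigma(i)}$, and $h(g_0^n(i),0)=(z_n',0)$ with $z_n'\to0$.*

The points $h(g_0^n(i),0)=(z_n',v_n')$ form a backward orbit of $f_{\lambda'}$ converging to $h(O)=O$. For $n\ge n_1$ it lies in $\{|z|,|v|\le\tau\}$. By Lemma 9(ii) from any index $n\ge n_1$, $0=\lim_kN(v_k')\ge\frac12N(v_n')$, so $v_n'=0$. By forward invariance of $\{w=0\}$, $v_n'=0$ for all $n\ge0$. In particular $h(A_i)=(x,0)$ with $p(x)=x$, and $x\ne0$ because $h(O)=O$ and $h$ is injective. Injectivity gives the permutation.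

**Step 2: circles go to circles of controlled radius.** This step proves that $h$ cannot change the exponent $m$.

**Lemma 16.** For each $i$ there are $m_1$ and $C_h\ge1$ such that for all $m\ge m_1$, $w\in J_0$ and $r=r_{i,m}(w)$ (for $\lambda$), we have $h(\{0\}\times C_r)=\{0\}\times C_{r'}$ with $C_h^{-1}|\chi'_{\sigma(i)}|^{-m}\le r'\le C_h|\chi'_{\sigma(i)}|^{-m}$.

**Proof.** Write $i'=\sigma(i)$, $\chi'=\chi'_{i'}$ and $W=\{|x-i'|<\frac12,\ |v|<\frac12\}$.

*(a) Passage near $A_{i'}$: the vertical size is multiplied by about $|\chi'|$ at each iterate.* Let $(x_k,v_k)=f_{\lambda'}^k(x_0,v_0)\in W\cap\mathcal J_2(\lambda')$ for $0\le k\le K$. Then $x_k\in U_{i'}$ by Lemma 4(iv), so $x_k=g_{i'}^{K-k}(x_K)$ and $|x_k-i'|\le s^{K-k}$. Moreover $v_{k+1}=v_k(b'(x_k)+v_k^e)$ with $|b'(x_k)+v_k^e|\ge\frac B2-1\ge2$. Hence $|v_k|\le2^{-(K-k)}$, and $v_0=0$ if and only if $v_K=0$. By (10.3), where both moduli are $\ge1$,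
$$\big|\log|b'(x_k)+v_k^e|-\log|\chi'|\big|\le CB|x_k-i'|+|v_k|^e\le CBs^{K-k}+2^{-(K-k)}.$$
Summing over $0\le k<K$, if $v_K\ne0$,
$$\big|\log|v_0|-\log|v_K|+K\log|\chi'|\big|\le C_4:=CB+1.\tag{12.1}$$

*(b) Choices, so that the image of the backward orbit passes through the right places.* Let $\varepsilon=\frac12\min(\tau,\frac12)$, and let $\delta>0$ be such that points of $\mathcal J_2(\lambda)$ at distance $<\delta$ have $h$-images at distance $<\varepsilon$. Choose $k_0\ge1$ such that for $j\ge k_0$ and $w\in J_0$ the point $(g_i^j(0),\Theta_{j,0}(w))$ is $\delta$-close to $A_i$. Choose $m_1\ge\max(k_0,m_0)$ such that for $m\ge m_1$, $w\in J_0$, $n\ge0$ the point $\beta_n=\beta_n^{i,m,w}$ is $\delta$-close to $(g_0^n(i),0)$; this is possible by Lemma 11 and $|g_0^n(g_i^m(0))-g_0^n(i)|\le|g_i^m(0)-i|\to0$. Choose $N_1$ with $|z_n'|<\varepsilon$ for $n\ge N_1$. Note that $k_0,m_1,N_1$ depend only on $h$ and $i$ (and $\lambda,\lambda'$), not on $m$ or $w$.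

For $m\ge m_1$ write $h(\beta_n)=(x_{-n},v_{-n})$ for $n\ge0$, and $h(f_\lambda^k(\beta_0))=(x_k,v_k)$ for $0\le k\le m$, where $f_\lambda^k(\beta_0)=(g_i^{m-k}(0),\Theta_{m-k,0}(w))$. For $0\le k\le m-k_0$ this point is $\delta$-close to $A_i$, so $(x_k,v_k)$ is $\varepsilon$-close to $A_{i'}$ and lies in $W$. Since $h(\beta_n)$ is $\varepsilon$-close to $(z_n',0)$, $|v_{-n}|<\varepsilon<\frac12$ for all $n\ge0$, and for $n\ge N_1$ we have $|x_{-n}|\le2\varepsilon\le\tau$ and $|v_{-n}|\le\tau$. By Lemma 9(ii), $(h(\beta_n))_{n\ge N_1}$ accumulates exactly on some $\{0\}\times C_{r'}$, with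
$$\tfrac12N(v_{-N_1})\le r'\le2N(v_{-N_1}).\tag{12.2}$$
Since $(\beta_n)$ accumulates exactly on $\{0\}\times C_r$ and $h$ is a homeomorphism of compact sets, $h(\{0\}\times C_r)=\{0\}\times C_{r'}$. As $r>0$, the left side is infinite, so $r'>0$.

*(c) The orbit leaves $W$ at a definite height.* Let $Z=h(\{g_i^{k_0}(0)\}\times\Theta_{k_0,0}(J_0))$. This is a compact subset of $W$, independent of $m$, that contains $(x_{m-k_0},v_{m-k_0})$ for all $m\ge m_1$ and $w\in J_0$. The coordinate $v$ does not vanish on $Z$. Otherwise, taking $m=m_1$ and a suitable $w\in J_0$, we have $v_{m-k_0}=0$, so $v_0=0$ by (a). For $n\ge1$, (6.5) and $x_{-n}\in J_p$ give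
$$v_{-n+1}=v_{-n}\big(b'(x_{-n})+v_{-n}^e\big),\qquad|b'(x_{-n})|\ge\tfrac{15}{16}>\tfrac14\ge|v_{-n}|^e,\tag{12.3}$$
so $v_{-n}=0$ for all $n$, and $r'\le2N(v_{-N_1})=0$, a contradiction. By compactness there is $c_Z>0$ with $c_Z\le|v|\le\frac12$ on $Z$.

*(d) Conclusion.* By (12.1) with $K=m-k_0$ and (c), $|v_0|$ is comparable to $|\chi'|^{-m}$, with constants independent of $m\ge m_1$ and $w\in J_0$. By (12.3), $|v_{-n+1}|/|v_{-n}|\in[\frac12,3B+1]$ for $1\le n\le N_1$, and $N_1$ is independent of $m,w$; so $|v_{-N_1}|$ is comparable to $|v_0|$. By (12.2) and Lemma 8, $r'$ is comparable to $N(v_{-N_1})$, hence to $|v_{-N_1}|$. $\square$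

**Step 3: comparing the two exponents.** Assume that $a=\log|\lambda|/\log B\notin\mathbb Q$ and, for contradiction, that $|\lambda|\ne|\lambda'|$ and $h$ exists. Take $(m_j,n_j)$, $w_j,w_j'$ from Lemma 13 and put $r=r_{1,m_j}(w_j)=r_{2,n_j}(w_j')$. The set $h(\{0\}\times C_r)=\{0\}\times C_{r'}$ determines one number $r'$. For $j$ large, Lemma 16 with $i=1$ says that $r'$ is comparable to $|\chi'_{\sigma(1)}|^{-m_j}$, and with $i=2$ that $r'$ is comparable to $|\chi'_{\sigma(2)}|^{-n_j}$, with constants independent of $j$. So $n_j\log|\chi'_{\sigma(2)}|-m_j\log|\chi'_{\sigma(1)}|$ is bounded. Dividing by $m_j\to\infty$,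
$$\frac{\log|\lambda|}{\log B}=\lim_j\frac{n_j}{m_j}=\frac{\log|\chi'_{\sigma(1)}|}{\log|\chi'_{\sigma(2)}|}.\tag{12.4}$$
Here $\chi_1'=\lambda'$ and $\chi_j'=B$ for $j\ge2$. So the right-hand side is

* $\log|\lambda'|/\log B$ if $\sigma(1)=1$;
* $\log B/\log|\lambda'|<1$ if $\sigma(2)=1$;
* $1$ otherwise.

The left-hand side is $>1$, since $|\lambda|>\frac32B$ on $M$. Hence $\sigma(1)=1$ and $|\lambda|=|\lambda'|$, a contradiction. This proves (B), and with Section 8 it proves Theorem 1. $\blacksquare$
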